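\title{Multipliers of the Dirichlet space on plane regions and Riemann surfaces}

\begin{abstract}
We prove that a connected Riemann surface, in particular a plane region, that carries a nonconstant analytic function with finite Dirichlet integral also carries a nonconstant multiplier of its Dirichlet space. More precisely, any countable family of functions with finite Dirichlet integral can be written as quotients of multipliers with one zero-free denominator, and the multipliers are dense in the Dirichlet space. The proof combines a fixed-point argument that produces a Carleson measure out of the space itself, a lemma that enlarges a set of finite area so that its Beurling transform becomes bounded, and an analytic substitute for $\log(1+|w|^2)$ on open sets of finite area.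
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega$ be a plane region, that is, a connected open subset of $\mathbb{C}$, and let $dA$ be area measure. The \emph{Dirichlet integral} of an analytic function $f$ on $\Omega$ is $\int_\Omega|f'|^2\,dA$. Since $|f'|^2$ is the Jacobian of $f$, this is the area of the image of $f$ counted with multiplicity. It can be written as $\frac{i}{2}\int_\Omega df\wedge\overline{df}$, so it is conformally invariant and makes sense on any Riemann surface. From now on $\Omega$ is a connected Riemann surface, plane regions being the basic case. The \emph{Dirichlet space} $D(\Omega)$ consists of the analytic functions on $\Omega$ with finite Dirichlet integral, and a \emph{multiplier} of $D(\Omega)$ is an analytic function $\varphi$ on $\Omega$ such that $\varphi f\in D(\Omega)$ for every $f\in D(\Omega)$. The multipliers form an algebra $M(\Omega)$ that contains the constants, and $M(\Omega)\subset D(\Omega)$ because $1\in D(\Omega)$.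

On the unit disc multipliers abound. If $f=\sum a_nz^n$, the Dirichlet integral of $f$ is $\pi\sum n|a_n|^2$ and that of $zf$ is $\pi\sum(n+1)|a_n|^2$. So $z$, and with it every polynomial, is a multiplier, and the Taylor polynomials of $f$ approximate $f$ in the Dirichlet integral. On a general $\Omega$ there is no such candidate at hand. Two known results describe the situation in the plane. By the theorem of Ahlfors and Beurling, the Dirichlet space of a plane domain contains nonconstant functions if and only if the domain is conformally equivalent to a domain whose complement has positive area. By a theorem of Richter and Shields \cite[Theorem~1]{RS}, on a plane region every $f\in D(\Omega)$ is a quotient of two bounded analytic functions with finite Dirichlet integral; so if $D(\Omega)$ contains a nonconstant function, it contains a bounded one. This suggests the following conjecture, which comes from \cite{RS}: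
\begin{quote}
\emph{if a plane region or Riemann surface $\Omega$ has nonconstant analytic functions with finite Dirichlet integral, then it has nonconstant multipliers of $D(\Omega)$.}
\end{quote}
The quotient theorem does not settle the matter, because a bounded function in $D(\Omega)$ need not be a multiplier.

\begin{example}\label{ex:strip}
Let $W=\{w=x+iy: x>1,\ 0<y<x^{-2}\}$, a region of area $1$. The function $f(w)=w$ is in $D(W)$. The function $\varphi(w)=e^{iw}$ satisfies $e^{-1}<|\varphi|=|\varphi'|<1$ on $W$, so it is bounded and in $D(W)$. But $(\varphi f)'=e^{iw}(1+iw)$ has modulus at least $x/e$, and $\int_W x^2\,dA=\int_1^\infty x^2x^{-2}\,dx=\infty$. So $\varphi\notin M(W)$.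
\end{example}

In the identity $(\varphi f)'=\varphi f'+\varphi'f$ the first term is harmless when $\varphi$ is bounded. The second term requires $\varphi'$ to be small where $f$ is large, for all $f\in D(\Omega)$ at once, and on a general surface we have no description of where the functions of $D(\Omega)$ are large. Nevertheless the conjecture is true, and the two features of the disc noted above persist on every surface.

\begin{theorem}\label{thm:quotient}
Let $\Omega$ be a connected Riemann surface and let $F_1,F_2,\dots$ be a finite or countable family in $D(\Omega)$. There is a zero-free $\psi\in M(\Omega)$ such that $\psi F_j\in M(\Omega)$ for all $j$.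
\end{theorem}

\begin{corollary}\label{cor:conj}
If $D(\Omega)$ contains a nonconstant function, then $M(\Omega)$ contains a nonconstant function.
\end{corollary}

\begin{proof}
Let $F\in D(\Omega)$ be nonconstant and take $\psi$ from Theorem~\ref{thm:quotient} for the family $\{F\}$. If the multipliers $\psi$ and $\psi F$ were both constant, $F=\psi F/\psi$ would be constant.
\end{proof}

\begin{theorem}\label{thm:dense}
Let $\Omega$ be a connected Riemann surface and $z_0\in\Omega$. For each $F\in D(\Omega)$ there are $\varphi_n\in M(\Omega)$ with $\varphi_n(z_0)=F(z_0)$ such that the Dirichlet integral of $\varphi_n-F$ tends to $0$.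
\end{theorem}

The converse of Corollary~\ref{cor:conj} holds because $M(\Omega)\subset D(\Omega)$. So a plane domain has nonconstant multipliers if and only if it satisfies the condition of Ahlfors and Beurling. Since multipliers are bounded (Lemma~\ref{lem:criterion}), Theorem~\ref{thm:quotient} strengthens the quotient theorem: it holds on every connected Riemann surface, numerator and denominator are multipliers, the denominator has no zeros, and one denominator serves a countable family. Also, $M(\Omega)$ separates two points $a,b$ whenever $D(\Omega)$ does: if $F(a)\ne F(b)$ and $\psi(a)=\psi(b)$, then $\psi F$ separates them, as $\psi(a)\ne0$.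

Section~\ref{sec:prelim} reduces the multiplier property to an integral inequality, and Section~\ref{sec:model} works out a model case that shows what has to be built. The three constructions occupy Sections~\ref{sec:carleson}--\ref{sec:lambda}, and Section~\ref{sec:proofs} assembles them. Throughout, $C$ denotes an absolute constant, which may change from one occurrence to the next; $|E|$ is the area of a set $E\subset\mathbb{C}$, and $\Delta(p,r)$ is the open disc with center $p$ and radius $r$.

\section{The Hilbert space $H$ and a criterion for multipliers}\label{sec:prelim}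

\subsection*{Notation on a surface}
By Rad\'o's theorem $\Omega$ is second countable, so a partition of unity gives a smooth positive area form on $\Omega$. We fix one and call it $dA$; on a plane region we take area measure. If $dA=\kappa\,dx\,dy$ in a local coordinate $z=x+iy$, we write $f'$ for $\kappa^{-1/2}\,df/dz$. A change of coordinate multiplies $f'(z)$ by a unimodular factor that does not depend on $f$. Hence $f'\overline{g'}$ and $|f'|$ are well-defined functions on $\Omega$, we have $f'\overline{g'}\,dA=\frac i2\,df\wedge\overline{dg}$, and the product and chain rules hold as in the plane.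

Fix $z_0\in\Omega$ and put
\[
H=\{f\in D(\Omega): f(z_0)=0\},\qquad \langle f,g\rangle=\int_\Omega f'\overline{g'}\,dA,\qquad \|f\|^2=\langle f,f\rangle .
\]
Every $f\in D(\Omega)$ is a constant plus an element of $H$. If $H=\{0\}$, then $D(\Omega)$ and $M(\Omega)$ consist of the constants and both theorems are trivial, so we assume $H\ne\{0\}$.

\subsection*{Point evaluations}
If $\Delta(z,r)$ lies in a coordinate chart, the mean value property gives $|df/dz|^2\le(\pi r^2)^{-1}\|f\|^2$ at $z$. A compact set $K\subset\Omega$ is covered by finitely many closed coordinate discs, and since $\Omega$ is connected each can be joined to $z_0$ by a path. Integrating $df$ along these paths and inside these discs gives a constant $C_K$, depending on $K$, with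
\begin{equation}\label{eq:compact}
\sup_K|f|\le C_K\|f\|\qquad(f\in H).
\end{equation}
Thus a Cauchy sequence $(f_n)$ in $H$ converges locally uniformly to an analytic $f$ with $f(z_0)=0$, and Fatou's lemma gives $\|f_n-f\|\le\liminf_m\|f_n-f_m\|$. So $H$ is a Hilbert space, and there are $k_z,\ell_z\in H$ with $f(z)=\langle f,k_z\rangle$ and $f'(z)=\langle f,\ell_z\rangle$ for $f\in H$; the vector $\ell_z$ is determined up to a unimodular factor. The space $H$ is separable, because a function orthogonal to $k_z$ for all $z$ in a countable dense subset of $\Omega$ vanishes.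

\subsection*{The range of a function in $H$}
Let $0\ne f\in H$. Then $f$ is nonconstant, so $f(\Omega)$ is open and nonempty, and
\begin{equation}\label{eq:area}
0<|f(\Omega)|\le\|f\|^2 .
\end{equation}
Indeed, off the countable set of zeros of $df$ the surface is a disjoint union of countably many Borel sets $A_m$, each inside a chart on which $f$ is injective, and $|f(A_m)|=\int_{A_m}|f'|^2\,dA$.

\subsection*{The criterion}
Call a positive measure $\mu$ on $\Omega$ a \emph{Carleson measure for $H$} if $\int|f|^2\,d\mu\le a\|f\|^2$ for some constant $a$ and all $f\in H$.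

\begin{lemma}\label{lem:criterion}
An analytic function $\varphi$ on $\Omega$ is a multiplier of $D(\Omega)$ if and only if $\varphi$ is bounded, $\varphi\in D(\Omega)$, and $|\varphi'|^2\,dA$ is a Carleson measure for $H$.
\end{lemma}

\begin{proof}
Suppose the three conditions hold and write $f\in D(\Omega)$ as $f=c+f_0$ with $c$ constant and $f_0\in H$. Then $(\varphi f)'=\varphi f'+c\varphi'+\varphi'f_0$, and the three terms are square integrable by the three conditions, in order.

Conversely, let $\varphi\in M(\Omega)$. With the norm $(|f(z_0)|^2+\int|f'|^2dA)^{1/2}$ the space $D(\Omega)=\mathbb{C}\oplus H$ is a Hilbert space with continuous point evaluations, so $f\mapsto\varphi f$ has closed graph and is bounded, with norm $m$, say. Let $K_z\in D(\Omega)$ represent evaluation at $z$; it is nonzero because $1\in D(\Omega)$. Pairing $\varphi K_z$ with $K_z$ gives $|\varphi(z)|K_z(z)\le mK_z(z)$, where $K_z(z)>0$ is the squared norm of $K_z$. So $|\varphi|\le m$. For $f\in H$ the identity $\varphi'f=(\varphi f)'-\varphi f'$ then gives $\int|\varphi'|^2|f|^2dA\le4m^2\|f\|^2$.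
\end{proof}

Only the sufficiency is used in the proofs. The necessity shows that producing a Carleson measure of the form $|\varphi'|^2dA$ cannot be avoided.

\section{A model case}\label{sec:model}

Suppose first that we only want to multiply one function $g\in D(\Omega)$ back into $D(\Omega)$, and that $\operatorname{Re}g>0$. For $\operatorname{Re}w>0$ we have $|1+w|^2\ge1+|w|^2$. Put $\psi=1/(1+g)$. Then $\psi$ is zero-free, $\psi$ and $\psi g=1-\psi$ are bounded, and for $\varphi=\psi$ or $\varphi=\psi g$
\[
|\varphi'|^2=\frac{|g'|^2}{|1+g|^4}\le\frac{|g'|^2}{(1+|g|^2)^2}.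
\]
Since $x/(1+x)^2\le\frac14$ for $x\ge0$,
\begin{equation}\label{eq:model}
\int_\Omega|g|^2\,\frac{|g'|^2}{(1+|g|^2)^2}\,dA\le\frac14\int_\Omega|g'|^2\,dA .
\end{equation}
So $\varphi f\in D(\Omega)$ for $f$ in the span of $1$ and $g$. In Example~\ref{ex:strip}, with $g(w)=w$, the function $1/(1+w)$ succeeds on $w$ where $e^{iw}$ fails. The principle is that \emph{a function of $D(\Omega)$ supplies the weight that damps its own growth}. Three things separate this computation from Theorem~\ref{thm:quotient}.

\emph{All functions at once.} We need \eqref{eq:model} with the factor $|g|^2$ replaced by $|f|^2$ for arbitrary $f\in H$. It is natural to build the weight from many functions $f_i\in H$, replacing $|g|^2$ in the denominator by $\rho=\sum|f_i|^2$ and $|g'|^2$ by $\tau=\sum|f_i'|^2$. To have $\varphi\in D(\Omega)$ we want $\int\tau\,dA=\sum\|f_i\|^2<\infty$. The obvious choice $f_i=\sqrt{s_i}\,e_i$, with $(e_i)$ an orthonormal basis and $\sum s_i<\infty$, gives the pointwise bound $|f|^2\le\rho\sum|a_i|^2/s_i$ for $f=\sum a_ie_i$. When $H$ has infinite dimension, $s_i\to0$ and this bound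 is finite only on a proper subspace. Section~\ref{sec:carleson} chooses the $f_i$ by a variational principle, which gives the integrated inequality for every $f$.

\emph{Arbitrary ranges.} The function $\psi$ above is $\exp(-\Lambda\circ g)$ with $\Lambda(w)=\log(1+w)$, an analytic function on the range of $g$ whose real part is at least $\frac12\log(1+|w|^2)$. In general all we know about the range is that it is an open set of finite area. Sections~\ref{sec:beurling} and \ref{sec:lambda} construct $\Lambda$ on any such set.

\emph{Infinitely many factors.} The denominator will be $\psi=\exp(-\sum\Lambda_i\circ g_i)$, one term for each function $g_i$ of a countable family. The bounds on $\Lambda_i$ must therefore be summable, which means that the errors must be controlled by the area of the range of $g_i$, hence by $\|g_i\|^2$.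

\section{A Carleson measure from a fixed point}\label{sec:carleson}

\begin{proposition}\label{prop:carleson}
Let $\tau_0\ge0$ be a measurable function on $\Omega$ with $\int\tau_0\,dA\le1$. There are finitely or countably many (possibly no) nonzero $f_i\in H$ with $\sum\|f_i\|^2\le1$ such that, with $\rho=\sum|f_i|^2$ and $\tau=\tau_0+\sum|f_i'|^2$,
\begin{equation}\label{eq:carleson}
\int_\Omega|f|^2\,\frac{\tau}{(1+\rho)^2}\,dA\le\frac12\|f\|^2\qquad(f\in H).
\end{equation}
\end{proposition}

The sums $\sum|f_i|^2$ and $\sum|f_i'|^2$ depend on the family only through the operator $T=\sum\langle\cdot,f_i\rangle f_i$, and they depend on it linearly. This turns the admissible families into a convex set. For a \emph{fixed} finite measure $\mu$ we can then maximize $\int\Phi(\rho)\,d\mu$ with $\Phi(x)=x/(1+x)$. This $\Phi$ is bounded, so the integral is finite whatever the growth of $\rho$; it is concave; and $\Phi'(x)=(1+x)^{-2}$, so the first-order condition at the maximum, tested in the direction of $|f|^2$, is the inequality \eqref{eq:carleson} with $\mu$ in place of $\tau\,dA$. The difficulty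 is that our measure contains $\sum|f_i'|^2$ and so depends on the maximizer: these terms arise as soon as one differentiates a function built from the $f_i$. We close the loop with Kakutani's fixed point theorem: \emph{if $X$ is a nonempty compact convex subset of a finite-dimensional real vector space and $x\mapsto\beta(x)$ assigns to each $x\in X$ a nonempty convex subset of $X$, with $\{(x,y):y\in\beta(x)\}$ closed in $X\times X$, then $x\in\beta(x)$ for some $x$.}

\begin{proof}
\emph{Operators and densities.} A positive operator $T$ on $H$ has trace $\operatorname{tr}T=\sum_j\langle Tu_j,u_j\rangle$, independent of the orthonormal basis $(u_j)$. If the trace is finite, $T$ is compact and $T=\sum s_i\langle\cdot,e_i\rangle e_i$ with $e_i$ orthonormal, $s_i>0$ and $\sum s_i=\operatorname{tr}T$. With $f_i=\sqrt{s_i}\,e_i$ we have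
\[
\rho_T(z):=\langle Tk_z,k_z\rangle=\sum|f_i(z)|^2,\qquad \sigma_T(z):=\langle T\ell_z,\ell_z\rangle=\sum|f_i'(z)|^2,
\]
and $\int\sigma_T\,dA=\sum\|f_i\|^2=\operatorname{tr}T$. Both $\rho_T$ and $\sigma_T$ are finite everywhere and linear in $T$. If $A$ is self-adjoint of finite rank, splitting $A=A_+-A_-$ into positive and negative parts gives $\int|\sigma_A|\,dA\le\operatorname{tr}|A|$.

\emph{The fixed point in finite dimensions.} Let $H_1\subset H_2\subset\cdots$ be finite-dimensional subspaces with dense union. Let $\mathcal{T}_n$ be the set of positive operators on $H_n$ of trace at most $1$, extended by $0$ on $H_n^\perp$. It is a nonempty compact convex subset of the real vector space of self-adjoint operators on $H_n$. For $S,T\in\mathcal{T}_n$ put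
\[
d\mu_T=(\tau_0+\sigma_T)\,dA,\qquad J(S,T)=\int_\Omega\Phi(\rho_S)\,d\mu_T .
\]
The measure $\mu_T$ has mass at most $2$, and $J$ is concave in $S$. It is jointly continuous: if $S_m\to S$ and $T_m\to T$, then, as $0\le\Phi\le1$,
\[
|J(S_m,T_m)-J(S,T)|\le\operatorname{tr}|T_m-T|+\int|\Phi(\rho_{S_m})-\Phi(\rho_S)|\,d\mu_T ,
\]
and the last integral tends to $0$ by bounded convergence, since $\rho_{S_m}\to\rho_S$ pointwise. Let $\beta(T)$ be the set of $S\in\mathcal{T}_n$ at which $J(\cdot,T)$ attains its maximum. It is nonempty by compactness and convex by concavity. If $S_m\in\beta(T_m)$, $S_m\to S$ and $T_m\to T$, then $J(S_m,T_m)\ge J(S',T_m)$ for each $S'\in\mathcal{T}_n$, and in the limit $J(S,T)\ge J(S',T)$; so the graph of $\beta$ is closed. Kakutani's theorem gives $T_n\in\mathcal{T}_n$ that maximizes $J(\cdot,T_n)$.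

\emph{The first-order condition.} Let $S\in\mathcal{T}_n$, and for $0<t\le1$ let $S_t=(1-t)T_n+tS\in\mathcal{T}_n$ and $q_t=[\Phi(\rho_{S_t})-\Phi(\rho_{T_n})]/t$. At each point $t\mapsto\Phi(\rho_{S_t})$ is concave on $[0,1]$, so $q_t$ increases as $t\downarrow0$, from $q_1\ge-1$ to $\Phi'(\rho_{T_n})(\rho_S-\rho_{T_n})$. By maximality $\int q_t\,d\mu_{T_n}\le0$. Monotone convergence, which applies because $q_t\ge-1$ and the measure is finite, gives $\int\Phi'(\rho_{T_n})(\rho_S-\rho_{T_n})\,d\mu_{T_n}\le0$. Since $x\Phi'(x)=x/(1+x)^2\le\frac14$,
\[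
\int\frac{\rho_S}{(1+\rho_{T_n})^2}\,d\mu_{T_n}\le\int\frac{\rho_{T_n}}{(1+\rho_{T_n})^2}\,d\mu_{T_n}\le\frac14\,\mu_{T_n}(\Omega)\le\frac12 .
\]
For $0\ne f\in H_n$ take $S=\langle\cdot,f\rangle f/\|f\|^2$, which has trace $1$ and $\rho_S=|f|^2/\|f\|^2$. This gives
\begin{equation}\label{eq:finite}
\int|f|^2\,\frac{\tau_0+\sigma_{T_n}}{(1+\rho_{T_n})^2}\,dA\le\frac12\|f\|^2\qquad(f\in H_n).
\end{equation}

\emph{The limit.} The operators $T_n$ have norm at most $\operatorname{tr}T_n\le1$. Fix an orthonormal basis $(u_j)$ of the separable space $H$ and pass to a subsequence along which $\langle T_nu_j,u_k\rangle$ converges for all $j,k$. By the uniform bound, $\langle T_nf,g\rangle$ converges for all $f,g\in H$, and the limit is $\langle Tf,g\rangle$ for a positive operator $T$. Fatou's lemma for series gives $\operatorname{tr}T\le1$. Taking $f=g=k_z$ and $f=g=\ell_z$ shows that $\rho_{T_n}\to\rho_T$ and $\sigma_{T_n}\to\sigma_T$ pointwise. If $f\in H_m$, then \eqref{eq:finite} holds for all $n\ge m$, and Fatou's lemma gives \eqref{eq:carleson} with $\rho=\rho_T$ and $\tau=\tau_0+\sigma_T$. A general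 $f\in H$ is the limit in $H$, hence pointwise by \eqref{eq:compact}, of functions in $\bigcup H_m$, and Fatou's lemma applies again. The $f_i$ are those associated with $T$.
\end{proof}

If $H_n$ is spanned by one unit vector $e$, then $\langle\cdot,e\rangle e$ maximizes $J(\cdot,T)$ for every $T$, because $\Phi$ increases. It is therefore a fixed point, and \eqref{eq:finite} is the computation \eqref{eq:model}.

\begin{remark}
One might try to replace the fixed point by an iteration: choose $S_1$ for the measure $\tau_0\,dA$, then $S_2$ for $\sigma_{S_1}dA$, and so on, and add. Maximizing over operators of trace at most $\theta$ against a measure of mass $m$ gives, by the first-order computation above, the Carleson constant $m/(4\theta)$. With traces $\theta_k$ the constants so obtained are $\theta_k/(4\theta_{k+1})$, and $\sum\theta_k$ and $\sum\theta_k/\theta_{k+1}$ cannot both converge.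
\end{remark}

\section{Sets of finite area and the Beurling transform}\label{sec:beurling}

Write $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$. We shall make $\log(1+|w|^2)$ analytic on a set $E$ by subtracting a solution of a $\bar\partial$-equation, and the derivative of that solution is a singular integral. We recall the two operators involved. The \emph{Cauchy transform} of $f\in L^1\cap L^\infty(\mathbb{C})$ and the \emph{Beurling transform} of $f\in L^2(\mathbb{C})$ are
\[
\mathcal{C}f(w)=-\frac1\pi\int\frac{f(\zeta)}{\zeta-w}\,dA(\zeta),\qquad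
\mathcal{B}f(w)=-\frac1\pi\lim_{r\to0}\int_{|\zeta-w|>r}\frac{f(\zeta)}{(\zeta-w)^2}\,dA(\zeta).
\]
We use the following standard facts.
\begin{itemize}
\item[(B1)] For $f\in L^2$ the limit exists for almost every $w$, and $\mathcal{B}$ is unitary on $L^2$.
\item[(B2)] $\int(\mathcal{B}f)h\,dA=\int f\,(\mathcal{B}h)\,dA$ for $f,h\in L^2$, because the Fourier multiplier of $\mathcal{B}$ is even.
\item[(B3)] $\bar\partial\mathcal{B}f=\partial f$ in the sense of distributions.
\item[(B4)] For $f\in L^1\cap L^\infty$ the function $\mathcal{C}f$ is continuous, and $\bar\partial\mathcal{C}f=f$, $\partial\mathcal{C}f=\mathcal{B}f$ in the sense of distributions.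
\item[(B5)] (Weyl's lemma.) A locally integrable $h$ with $\bar\partial h=0$ in the sense of distributions on an open set agrees there almost everywhere with an analytic function.
\end{itemize}

We need a bounded function equal to $1$ on $E$ whose Beurling transform is bounded. For the disc $E=\Delta(0,r)$ the indicator function $\chi_E$ works: $\mathcal{C}\chi_E$ equals $\bar w$ in $E$ and $r^2/w$ outside, so $\mathcal{B}\chi_E$ equals $0$ in $E$ and $-r^2/w^2$ outside. For the square $E=(0,1)^2$ it does not. Take $w=\delta+i\delta$ and $\zeta-w=a+ib$. The imaginary part of $(\zeta-w)^{-2}$ is $-2ab/(a^2+b^2)^2=\partial_a\partial_b\,\frac12\log(a^2+b^2)$. It is odd in $a$ and in $b$, so the strips $|a|<\delta$ and $|b|<\delta$ contribute nothing to the principal value, and the remaining square $\delta<a,b<1-\delta$ contributes $\log\delta+O(1)$. Thus $\mathcal{B}\chi_E$ is unbounded on $E$ near a corner. The remedy is to enlarge $\chi_E$ without increasing its integral by more than a fixed factor.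

\begin{proposition}\label{prop:beurling}
There are absolute constants $C_1,C_2$ such that for every measurable $E\subset\mathbb{C}$ with $0<|E|<\infty$ there is a measurable $\eta$ with
\[
\chi_E\le\eta\le1,\qquad\int\eta\,dA\le C_1|E|,\qquad\|\mathcal{B}\eta\|_\infty\le C_2 .
\]
\end{proposition}

By (B2) the last condition says that $|\int\eta\,\mathcal{B}v\,dA|\le C_2$ for all $v$ in
\[
Y=\{v\in L^1\cap L^2:\|v\|_1\le1\}.
\]
A minimax theorem will allow $\eta$ to depend on $v$. For a single $v$, the Calder\'on--Zygmund decomposition at height $1/|E|$ yields an exceptional open set $U$ of area comparable to $|E|$ at most, and off $U$ the function $\mathcal{B}v$ is integrable over $E$ with an absolute bound. On $E\cap U$ there is no such control. But if we integrate over \emph{all} of $U$, duality moves $\mathcal{B}$ onto $\chi_U$, and $\mathcal{B}\chi_U$ is analytic in $U$, so its size is governed by its averages.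

\begin{lemma}\label{lem:onetest}
There are absolute constants $C_1,C_2$ such that for every measurable $E$ with $0<|E|<\infty$ and every $v\in Y$ there is an open set $U$ with $|E\cup U|\le C_1|E|$ and $|\int_{E\cup U}\mathcal{B}v\,dA|\le C_2$.
\end{lemma}

\begin{proof}
\emph{The exceptional set.} Let $\lambda=1/|E|$, let $v^*(p)=\sup_{r>0}(\pi r^2)^{-1}\int_{\Delta(p,r)}|v|\,dA$ be the centered maximal function, and let $U=\{v^*>\lambda\}$. Each average is continuous in $p$, so $U$ is open. The weak $(1,1)$ inequality gives $|U|\le C\|v\|_1/\lambda$, that is, $\lambda|U|\le C$; in particular $|E\cup U|\le C_1|E|$ and $U\neq\mathbb{C}$. By the Lebesgue differentiation theorem $|v|\le\lambda$ almost everywhere on $U^c$. If $U$ is empty, the terms below that involve $U$ are absent.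

Otherwise take a Whitney decomposition \cite[Ch.~VI]{Stein}: $U=\bigcup Q_j$, where the $Q_j$ are closed squares with disjoint interiors and diameters $d_j$ satisfying $d_j\le\operatorname{dist}(Q_j,U^c)\le4d_j$, and the concentric dilates $Q_j^*=\frac98Q_j$ lie in $U$ and satisfy $\sum\chi_{Q_j^*}\le C$. Choose $p\in U^c$ within distance $4d_j$ of $Q_j$. Then $Q_j\subset\Delta(p,6d_j)$ and $v^*(p)\le\lambda$, so, as $d_j^2=2|Q_j|$,
\begin{equation}\label{eq:cz}
\int_{Q_j}|v|\,dA\le36\pi d_j^2\lambda=72\pi\lambda|Q_j| .
\end{equation}
We split $\int_{E\cup U}\mathcal{B}v=\int_U\mathcal{B}v+\int_{E\setminus U}\mathcal{B}v$.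

\emph{The integral over $U$.} By (B2) it equals $\int vh\,dA$ with $h=\mathcal{B}\chi_U$, and $\|h\|_2=|U|^{1/2}$ by (B1). On $U^c$ we have $\int_{U^c}|v|^2\le\lambda\|v\|_1\le\lambda$, so $\int_{U^c}|vh|\le(\lambda|U|)^{1/2}\le C$. In $U$ we have $\bar\partial h=\partial\chi_U=0$ by (B3), so we may take $h$ analytic there. If $Q_j$ has side $l$, each disc of radius $l/16$ centered in $Q_j$ lies in $Q_j^*$, and the mean value property gives $\sup_{Q_j}|h|\le C|Q_j|^{-1}\int_{Q_j^*}|h|$. With \eqref{eq:cz} and the bounded overlap,
\[
\int_U|vh|\le C\lambda\sum_j\int_{Q_j^*}|h|\le C\lambda\int_U|h|\le C\lambda|U|^{1/2}\|h\|_2=C\lambda|U|\le C .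
\]

\emph{The integral over $E\setminus U$.} Let $a_j$ be the mean of $v$ over $Q_j$, and put $v_j=(v-a_j)\chi_{Q_j}$ and $v_0=v\chi_{U^c}+\sum a_j\chi_{Q_j}$. Then $v=v_0+\sum_{j\ge1}v_j$, and the series converges in $L^2$ because the $v_j$ have essentially disjoint supports and $\|v_j\|_2\le\|v\chi_{Q_j}\|_2$. By \eqref{eq:cz}, $|v_0|\le C\lambda$; also $\|v_0\|_1\le\|v\|_1\le1$. So $\|v_0\|_2^2\le C\lambda$ and
\[
\int_E|\mathcal{B}v_0|\le|E|^{1/2}\|v_0\|_2\le(C\lambda|E|)^{1/2}\le C .
\]
For $j\ge1$ let $\zeta_j$ be the center of $Q_j$ and let $w\in U^c$. Every $\xi\in Q_j$ has $|\xi-w|\ge d_j$, hence $|\zeta_j-w|\le|\xi-w|+d_j\le2|\xi-w|$. Integrating the derivative $-2(\xi-w)^{-3}$ along the segment from $\zeta_j$ to $\zeta\in Q_j$ bounds $|(\zeta-w)^{-2}-(\zeta_j-w)^{-2}|$ by $16d_j|\zeta_j-w|^{-3}$. Since $\int v_j=0$,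
\[
|\mathcal{B}v_j(w)|=\frac1\pi\left|\int_{Q_j}v_j(\zeta)\left[\frac1{(\zeta-w)^2}-\frac1{(\zeta_j-w)^2}\right]dA(\zeta)\right|\le\frac{16\,d_j\|v_j\|_1}{\pi|\zeta_j-w|^3}.
\]
As $U^c\subset\{|w-\zeta_j|\ge d_j\}$ and $\int_{|w|\ge d}d\,|w|^{-3}dA=2\pi$, we get $\int_{U^c}|\mathcal{B}v_j|\le32\|v_j\|_1\le64\int_{Q_j}|v|$. The partial sums of $\sum\mathcal{B}v_j$ converge to $\mathcal{B}(\sum v_j)$ in $L^2$, hence almost everywhere along a subsequence, so $|\mathcal{B}(\sum v_j)|\le\sum|\mathcal{B}v_j|$ almost everywhere and $\int_{U^c}|\mathcal{B}(\sum v_j)|\le64$. Since $E\setminus U$ lies in both $E$ and $U^c$, we conclude $\int_{E\setminus U}|\mathcal{B}v|\le C$.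
\end{proof}

To exchange the quantifiers we use Sion's minimax theorem: \emph{let $P$ be a compact convex subset and $Y$ a convex subset of topological vector spaces, and let $\Gamma:P\times Y\to\mathbb{R}$ be such that each $\Gamma(\cdot,y)$ is convex and lower semicontinuous and each $\Gamma(x,\cdot)$ is concave and upper semicontinuous. Then $\min_P\sup_Y\Gamma=\sup_Y\min_P\Gamma$.}

\begin{proof}[Proof of Proposition~\ref{prop:beurling}]
Let $C_1,C_2$ be as in Lemma~\ref{lem:onetest}, and let $P$ be the set of real $\eta$ with $\chi_E\le\eta\le1$ almost everywhere and $\int\eta\,dA\le C_1|E|$. It is convex, and bounded in $L^2$ because $\eta^2\le\eta$. It is closed in the norm of $L^2$: pass to a subsequence converging almost everywhere and apply Fatou's lemma. So $P$ is weakly compact. Give $P$ the weak topology and $Y$ the norm topology of $L^2$, and put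
\[
\Gamma(\eta,v)=\operatorname{Re}\int\eta\,\mathcal{B}v\,dA=\operatorname{Re}\int(\mathcal{B}\eta)\,v\,dA .
\]
The first expression shows that $\Gamma(\cdot,v)$ is affine and weakly continuous, the second that $\Gamma(\eta,\cdot)$ is affine and norm continuous. For each $v\in Y$ the lemma gives $\chi_{E\cup U}\in P$ with $\Gamma(\chi_{E\cup U},v)\le C_2$. By Sion's theorem there is one $\eta\in P$ with $\Gamma(\eta,v)\le C_2$ for all $v\in Y$. Let $c>C_2$ and $A=\{|\mathcal{B}\eta|>c\}$, a set of finite area since $\mathcal{B}\eta\in L^2$. If $|A|>0$, then $v=\chi_A\,\overline{\mathcal{B}\eta}/(|\mathcal{B}\eta|\,|A|)$ belongs to $Y$ and $\Gamma(\eta,v)\ge c$, a contradiction. So $\|\mathcal{B}\eta\|_\infty\le C_2$. Changing $\eta$ on a null set makes $\chi_E\le\eta\le1$ hold everywhere.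
\end{proof}

\section{An analytic substitute for $\log(1+|w|^2)$}\label{sec:lambda}

\begin{proposition}\label{prop:lambda}
Let $E\subset\mathbb{C}$ be open and $0<|E|\le\varepsilon<\infty$. There is a continuous function $\Lambda:\mathbb{C}\to\mathbb{C}$, analytic on $E$, such that
\begin{itemize}
\item[(a)] $\operatorname{Re}\Lambda(w)\ge2\log(1+|w|^2)-C\varepsilon$ for $w\in\mathbb{C}$,
\item[(b)] $|\Lambda(w)|\le C(|w|^2+\varepsilon)$ for $w\in\mathbb{C}$,
\item[(c)] $|\Lambda'(w)|\le C(|w|+\sqrt\varepsilon)$ for $w\in E$.
\end{itemize}
\end{proposition}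

The function $L(w)=\log(1+|w|^2)$ satisfies bounds of the form (a)--(c) with $\varepsilon=0$, with the gradient in place of $\Lambda'$, but it is not analytic. We subtract a function $u$ with $\bar\partial u=\bar\partial L$ on $E$. Off $E$ the datum is free, and we cut it off with the function $\eta$ of Proposition~\ref{prop:beurling}. The small integral of $\eta$ makes $u$ smaller than half of $L$, up to $C\varepsilon$, and the bound on $\mathcal{B}\eta$ controls $\partial u$. Some restriction on $E$ is necessary: for $E=\mathbb{C}$, condition (a) would make $e^{-\Lambda}$ a zero-free entire function tending to $0$ at infinity, against Liouville's theorem.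

\begin{proof}
Let $b=\bar\partial L=w/(1+|w|^2)$; as $L$ is real, $\partial L=\bar b$. We have $\partial b=(1+|w|^2)^{-2}$ and $\bar\partial b=-w^2(1+|w|^2)^{-2}$, so $|\partial b|+|\bar\partial b|=(1+|w|^2)^{-1}\le1$. This sum is the norm of the differential of $b$, so $|b(\zeta)-b(w)|\le|\zeta-w|$. From $x/(1+x)\le\log(1+x)\le x$ we get
\begin{equation}\label{eq:bL}
|b|^2\le\frac{|w|^2}{1+|w|^2}\le L\le|w|^2 .
\end{equation}
Take $\eta$ from Proposition~\ref{prop:beurling}. Then $\eta b\in L^1\cap L^\infty$, and we put
\[
u=\mathcal{C}(\eta b),\qquad\Lambda=4(L-u).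
\]
By (B4), $\Lambda$ is continuous and $\bar\partial\Lambda=4b(1-\eta)$, which vanishes on $E$. By (B5) and continuity, $\Lambda$ is analytic on $E$.

Splitting at $|\zeta-w|=\sqrt\varepsilon$ and using $\eta\le1$ inside and $\int\eta\le C_1\varepsilon$ outside, we find
\begin{equation}\label{eq:riesz}
\int\frac{\eta(\zeta)}{|\zeta-w|}\,dA(\zeta)\le2\pi\sqrt\varepsilon+C_1\sqrt\varepsilon\qquad(w\in\mathbb{C}).
\end{equation}
Since $|b(\zeta)|\le|b(w)|+|\zeta-w|$, this and \eqref{eq:bL} give
\[
|u(w)|\le\frac{|b(w)|}\pi\int\frac{\eta(\zeta)}{|\zeta-w|}\,dA(\zeta)+\frac1\pi\int\eta\,dA\le C|b(w)|\sqrt\varepsilon+C\varepsilon\le\frac12|b(w)|^2+C\varepsilon\le\frac12L(w)+C\varepsilon .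
\]
Hence $\operatorname{Re}\Lambda\ge4L-2L-C\varepsilon$ and $|\Lambda|\le6L+C\varepsilon\le6|w|^2+C\varepsilon$, which are (a) and (b).

On $E$ we have $\Lambda'=\partial\Lambda=4(\bar b-\mathcal{B}(\eta b))$ almost everywhere, by (B4). To estimate $\mathcal{B}(\eta b)(w)$ we freeze $b$ at $w$. At every $w$ where the limits defining $\mathcal{B}(\eta b)$ and $\mathcal{B}\eta$ exist, the Lipschitz bound and \eqref{eq:riesz} give
\[
|\mathcal{B}(\eta b)(w)-b(w)\mathcal{B}\eta(w)|\le\frac1\pi\int\eta(\zeta)\frac{|b(\zeta)-b(w)|}{|\zeta-w|^2}\,dA(\zeta)\le C\sqrt\varepsilon .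
\]
With $\|\mathcal{B}\eta\|_\infty\le C_2$ we obtain $|\Lambda'(w)|\le4(1+C_2)|b(w)|+C\sqrt\varepsilon\le C(|w|+\sqrt\varepsilon)$ almost everywhere on $E$, and everywhere on $E$ because $\Lambda'$ is continuous.
\end{proof}

For $E=\Delta(0,r)$ and $\eta=\chi_E$ the construction can be followed by hand: $u=L-\log(1+r^2)$ on $E$ and $u=0$ outside, so $\Lambda$ is the constant $4\log(1+r^2)$ on $E$. A function whose range lies in a disc of small area needs no damping; the proposition has content for ranges of small area that reach far from the origin.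

\section{Proofs of the theorems}\label{sec:proofs}

We first compose the functions $\Lambda$ with a square-summable family in $H$. This is the general form of the factor $1/(1+g)$ in the model case, and it is where the finite area \eqref{eq:area} of the ranges enters.

\begin{lemma}\label{lem:damping}
Let $(g_i)$ be a finite or countable family of nonzero functions in $H$ with $\sum\|g_i\|^2\le2$. Put
\[
R=1+\sum|g_i|^2,\qquad N=\sum\bigl(|g_i|^2+\|g_i\|^2\bigr),\qquad\tau=\sum|g_i'|^2 .
\]
There is an analytic function $G$ on $\Omega$ such that $\psi=e^{-G}$ satisfies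
\[
|G|\le CN,\qquad|\psi|\le CR^{-2},\qquad|\psi'|^2\le C|\psi|^2N\tau .
\]
\end{lemma}

\begin{proof}
Let $\varepsilon_i=\|g_i\|^2$. By \eqref{eq:area} the open set $E_i=g_i(\Omega)$ has $0<|E_i|\le\varepsilon_i$. Let $\Lambda_i$ be given by Proposition~\ref{prop:lambda} for $E_i$ and $\varepsilon_i$; then $\Lambda_i\circ g_i$ is analytic on $\Omega$. On a compact set $K$, (b) and \eqref{eq:compact} give $|\Lambda_i\circ g_i|\le C(|g_i|^2+\varepsilon_i)\le C(C_K^2+1)\varepsilon_i$. So $G=\sum\Lambda_i\circ g_i$ converges locally uniformly, may be differentiated term by term, and satisfies $|G|\le CN$. By (a) and the inequality $\prod(1+x_i)\ge1+\sum x_i$ for $x_i\ge0$,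
\[
|\psi|=e^{-\operatorname{Re}G}\le e^{C\sum\varepsilon_i}\prod(1+|g_i|^2)^{-2}\le CR^{-2}.
\]
By the Cauchy--Schwarz inequality and (c),
\[
|\psi'|^2=|\psi|^2\Bigl|\sum\Lambda_i'(g_i)\,g_i'\Bigr|^2\le|\psi|^2\sum C(|g_i|^2+\varepsilon_i)\sum|g_i'|^2=C|\psi|^2N\tau .
\]
This proves the lemma.
\end{proof}

\subsection*{The functions $\psi_t$}
Let $F_1,F_2,\dots$ be a nonempty finite or countable family of nonzero functions in $H$ with $\sum\|F_j\|^2\le1$. Apply Proposition~\ref{prop:carleson} with $\tau_0=\sum|F_j'|^2$ to get $f_i$, $\rho$ and $\tau$. Let $(g_i)$ be the family consisting of all $F_j$ and all $f_i$. Then $\sum\|g_i\|^2\le2$, the function $\tau$ of the proposition is $\sum|g_i'|^2$, and with $R$ and $N$ as in Lemma~\ref{lem:damping}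
\begin{equation}\label{eq:basic}
\int\tau\,dA\le2,\qquad R\ge1+\rho,\qquad N\le R+1\le2R,\qquad|F_j|^2\le R,\qquad|F_j'|^2\le\tau .
\end{equation}
For $0<t\le1$ apply Lemma~\ref{lem:damping} to the family $(tg_i)$. Its three associated functions are $R_t=1+t^2\sum|g_i|^2$, $t^2N$ and $t^2\tau$, so we obtain a zero-free $\psi_t=e^{-G_t}$ with
\begin{equation}\label{eq:psit}
|G_t|\le Ct^2R,\qquad|\psi_t|\le CR_t^{-2},\qquad|\psi_t'|^2\le Ct^4R\,\tau R_t^{-4}.
\end{equation}
Theorem~\ref{thm:quotient} needs only $t=1$; for Theorem~\ref{thm:dense} we let $t\to0$, which switches the damping off.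

\begin{proposition}\label{prop:mult}
Let $0<t\le1$ and let $\varphi$ be $\psi_t$ or $\psi_tF_j$. Then
\[
|\varphi|\le Ct^{-4},\qquad\int|\varphi'|^2dA\le Ct^{-8},\qquad\int|\varphi'|^2|f|^2dA\le Ct^{-8}\|f\|^2\quad(f\in H),
\]
and $\varphi\in M(\Omega)$.
\end{proposition}

\begin{proof}
Since $t\le1$ we have $R_t\ge t^2R$, so \eqref{eq:psit} gives $|\psi_t|\le Ct^{-4}R^{-2}$ and $|\psi_t'|^2\le Ct^{-4}R^{-3}\tau$. With \eqref{eq:basic} and $R\ge1$ we get $|\psi_tF_j|\le Ct^{-4}R^{-3/2}\le Ct^{-4}$ and
\[
|(\psi_tF_j)'|^2\le2|\psi_t|^2|F_j'|^2+2|F_j|^2|\psi_t'|^2\le Ct^{-8}R^{-4}\tau+Ct^{-4}R^{-2}\tau .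
\]
So in both cases $|\varphi'|^2\le Ct^{-8}R^{-2}\tau\le Ct^{-8}\tau(1+\rho)^{-2}$. The second bound follows from $\int\tau\,dA\le2$ and the third from \eqref{eq:carleson}. Lemma~\ref{lem:criterion} gives $\varphi\in M(\Omega)$.
\end{proof}

The term $|F_j|^2|\psi_t'|^2$ explains the coefficient $2$ in Proposition~\ref{prop:lambda}(a). With a coefficient $\alpha$ the same estimates bound it by a multiple of $R\cdot R^{-2\alpha}\cdot R\,\tau$, and \eqref{eq:carleson} can be applied when $2-2\alpha\le-2$.

\begin{proof}[Proof of Theorem~\ref{thm:quotient}]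
Since $\psi F_j=F_j(z_0)\psi+\psi\,(F_j-F_j(z_0))$ and $M(\Omega)$ is a vector space, we may subtract constants from the $F_j$, discard the functions that become zero, and multiply the others by positive numbers. If no function remains, take $\psi=1$. Otherwise we may assume $0\ne F_j\in H$ and $\sum\|F_j\|^2\le1$, and $\psi=\psi_1$ works by Proposition~\ref{prop:mult}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
As $M(\Omega)$ is a vector space containing the constants, we may assume $F\in H$ and $0<\|F\|\le1$. Form $\psi_t$ for the family $\{F\}$. By Proposition~\ref{prop:mult}, $\psi_tF$ is a multiplier, and it vanishes at $z_0$. It remains to show that both terms in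
\[
(\psi_tF-F)'=(\psi_t-1)F'+\psi_t'F
\]
tend to $0$ in $L^2(dA)$ as $t\to0$ along a sequence. The constants in Proposition~\ref{prop:mult} blow up, so we return to \eqref{eq:psit}. There $G_t\to0$ pointwise, since $R$ is finite by \eqref{eq:compact}; so $\psi_t\to1$ pointwise, and $|\psi_t|\le C$ because $R_t\ge1$. Dominated convergence gives $\int|\psi_t-1|^2|F'|^2dA\to0$. For the second term, $t^2|F|^2\le R_t$ and $t^2R\le R_t$ give
\[
|F|^2|\psi_t'|^2\le C\,(t^2|F|^2)(t^2R)\,\tau R_t^{-4}\le C\tau R_t^{-2}\le C\tau ,
\]
and $\tau$ is integrable. At each point where $\tau$ is finite, hence almost everywhere, $|F|^2|\psi_t'|^2\le Ct^4|F|^2R\,\tau\to0$. Dominated convergence gives $\int|F\psi_t'|^2dA\to0$, and $\varphi_n=\psi_{1/n}F$ has the required properties.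
\end{proof}

\begin{remark}
The construction is uniform. If $F\in H$ and $0<\|F\|\le1$, Proposition~\ref{prop:mult} with $t=1$ says that $\varphi=\psi$ and $\varphi=\psi F$ satisfy $|\varphi|\le C$, $\int|\varphi'|^2dA\le C$ and $\int|\varphi'|^2|f|^2dA\le C\|f\|^2$ for $f\in H$. Moreover $R(z_0)=1$, since all $g_i$ vanish at $z_0$, so \eqref{eq:psit} gives $|\psi(z_0)|\ge e^{-C}$. The constant $C$ does not depend on $\Omega$, $z_0$ or $F$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{RS}
Richter and Shields, \emph{Bounded analytic functions in the Dirichlet space},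
\texttt{https://\allowbreak deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 46275/\allowbreak 209\_2005\_\allowbreak Article\_\allowbreak BF01163287.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}.

\bibitem{Stein}
Stein, \emph{Singular Integrals}.

\end{thebibliography}
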